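# Convex bodies whose central sections all have perimeter $2\pi$

## 1. Perimeters of central sections: ellipsoids and shifted balls

Every plane through the origin cuts the unit sphere in a circle of length $2\pi$. Suppose a convex body $K\subset\mathbf R^3$ has this property too. The answer one would first guess is that $K$ is the unit ball. Let us state what is being guessed and then test it.

A *convex body* is a compact convex set with nonempty interior; here it always contains the origin in its interior. $\mathbf B^3$ is the Euclidean unit ball centered at the origin, and $\mathbf{Gr}_2(\mathbf R^3)$ is the set of planes through the origin ("central planes"). No symmetry of $K$ is assumed.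

**Problem.** Other than $\mathbf B^3$, is there a convex body $K$ in $\mathbf R^3$ with $\operatorname{Length}(P\cap\partial K)=2\pi$ for every $P\in\mathbf{Gr}_2(\mathbf R^3)$?

The problem is taken from the abstract "Determining Starlike Bodies By Their Curvature Integrals", http://www.math.sc.edu/%7Ehoward/Theses/rusu.pdf.

**Test 1: ellipsoids centered at $0$.** Let the semi-axes be $\alpha,\beta,\gamma$. The section by a coordinate plane is an ellipse, say with semi-axes $\alpha,\beta$ and perimeter $L(\alpha,\beta)=\int_0^{2\pi}\sqrt{\alpha^2\sin^2t+\beta^2\cos^2t}\,dt$, which is strictly increasing in each variable. From $L(\alpha,\beta)=L(\alpha,\gamma)$ we get $\beta=\gamma$, and from $L(\alpha,\gamma)=L(\beta,\gamma)$ we get $\alpha=\beta$. So the ellipsoid is a ball, and its radius is $1$. The guess survives.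

**Test 2: shifted balls.** Take a ball of radius $r$ with center $c$, $|c|=d<r$. A central plane containing $c$ cuts a circle of length $2\pi r$, so $r=1$. The central plane perpendicular to $c$ cuts a circle of length $2\pi\sqrt{1-d^2}$, so $d=0$. The guess survives again, this time against bodies that are not origin-symmetric.

The guess is nevertheless false. There are non-symmetric convex bodies $K\neq\mathbf B^3$, arbitrarily close to $\mathbf B^3$, real-analytic and rotationally symmetric, all of whose central sections have perimeter $2\pi$. To see where they hide, we write the condition as an equation for a function on the sphere.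

## 2. The perimeter as a functional of $\log\rho$

**Definition (radial function).** The radial function of $K$ is $\rho:S^2\to(0,\infty)$, $\rho(x)=\max\{r: rx\in K\}$. We write $\rho=e^u$.

*Example.* For the ball of radius $r$ centered at $d\,e_3$ with $0\le d<r$, solving $|\rho x-de_3|=r$ gives $\rho(x)=d x_3+\sqrt{r^2-d^2+d^2x_3^2}$.

Conversely a continuous $\rho>0$ defines the star-shaped set $K=\{rx:x\in S^2,\ 0\le r\le\rho(x)\}$, with boundary $\{\rho(x)x\}$ and with $0$ in its interior. Let $u\in C^1(S^2)$, let $x(t)$ be a unit-speed parametrization of the great circle $P\cap S^2$, and let primes denote $d/dt$ along it. The section boundary is the curve $\rho(x(t))x(t)$. Since $x\perp x'$ are unit vectors, its speed is $\sqrt{\rho^2+\rho'^2}$, and $\rho'=\rho u'$. Hence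
$$\tfrac1{2\pi}\operatorname{Length}(P\cap\partial K)=\frac1{2\pi}\int_0^{2\pi}e^{u}\sqrt{1+u'^2}\,dt=:F(u)(P).\tag{1}$$
We call $u$ a *solution* if $F(u)\equiv1$. The ball is $u=0$.

A solution gives a star-shaped set; we must also know when it is convex.

**Convexity criterion.** *If $u\in C^2(S^2)$ and $u''<1$ along every unit-speed great circle, then $K$ is convex.*

*Proof.* Any two points of $K$ lie in a common central plane, so it is enough to show that each section $K\cap P$ is convex. In $P$ use polar coordinates $(r,t)$ and put $q(t)=e^{-u(x(t))}$. The section is the set where the function $\gamma(r,t)=r\,q(t)$ (with value $0$ at the origin) is at most $1$. So it suffices that $\gamma$ is convex on $P$.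

Take a line at distance $d>0$ from the origin whose nearest point has angle $t_0$. On it, with $\theta=t-t_0\in(-\frac\pi2,\frac\pi2)$, the arclength is $\sigma=d\tan\theta$, and $\gamma=d\,q(t)/\cos\theta$. Since $d\sigma/dt=d/\cos^2\theta$,
$$\frac{d\gamma}{d\sigma}=q'\cos\theta+q\sin\theta,\qquad \frac{d}{dt}\Big(\frac{d\gamma}{d\sigma}\Big)=(q''+q)\cos\theta .$$
Now $q'=-u'q$ and $q''=(u'^2-u'')q$, so $q''+q=q(1+u'^2-u'')>0$. Hence $\gamma$ is convex on every line missing the origin. On a line through the origin it is a limit of such convex functions (shift the line; $\gamma$ is continuous), so it is convex there too. $\blacksquare$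

In particular, if the first and second derivatives of $u$ are small, convexity is automatic. The whole problem near the ball is the equation $F(u)\equiv1$.

## 3. Odd functions and the Funk transform

Replace $u$ by $sw$ and differentiate at $s=0$. The square root in (1) contributes only to order $s^2$, so
$$\frac{d}{ds}\Big|_{s=0}F(sw)(P)=\frac1{2\pi}\int_0^{2\pi}w(x(t))\,dt=:(\mathcal Rw)(P).\tag{2}$$

**Definition (Funk transform).** $\mathcal Rw$ assigns to a central plane $P=\nu^\perp$ the average of $w$ over the great circle $P\cap S^2$. We regard it as an even function of $\nu\in S^2$.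

*Example.* For $w=x_3^2$: on $\nu^\perp$ the coordinate $x_3$ runs over $a\sin t$ with $a=\sqrt{1-\nu_3^2}$, so $\mathcal Rw(\nu)=\frac12(1-\nu_3^2)$. For $w=x_3$: $\mathcal Rw=0$.

A great circle contains $-x$ whenever it contains $x$, so $\mathcal R$ kills every odd function. It is injective on even functions (a classical fact, reproved in Section 9). So the linearized equation forbids even perturbations of the ball and says nothing at all about odd ones. Ellipsoids centered at $0$ are even, so Test 1 was testing the forbidden direction.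

The first thing a sensible person tries is therefore $u$ odd. Take $u=\varepsilon x_3$:
$$F(u)=\frac1{2\pi}\int_0^{2\pi}e^{\varepsilon a\sin t}\sqrt{1+\varepsilon^2a^2\cos^2t}\,dt=1+\tfrac14\varepsilon^2a^2+\tfrac14\varepsilon^2a^2+O(\varepsilon^4)=1+\tfrac12\varepsilon^2a^2+O(\varepsilon^4).$$
The error has second order, but it is there. No other odd function does better: if $u$ is odd and $C^1$, the average of $e^u$ over a great circle equals the average of $\cosh u$, so
$$F(u)(P)\ \ge\ \frac1{2\pi}\int_0^{2\pi}e^{u}\,dt=\frac1{2\pi}\int_0^{2\pi}\cosh u\,dt\ \ge\ 1,$$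
with equality in the last step only if $u=0$ on that circle. So *a nonzero odd $u$ is never a solution*, and odd perturbations alone fail at second order.

But the error is an even function of $\nu$, and even functions are what $\mathcal R$ can reach. For $u=\varepsilon x_3$ the error $\frac12\varepsilon^2a^2$ is $\mathcal R(\varepsilon^2x_3^2)$ by the example, so $u=\varepsilon x_3-\varepsilon^2x_3^2$ has no second-order error. This suggests the plan: **prescribe the odd part $f$ freely, and solve for a small even correction $g$.** Write $F(u)=1+\mathcal Ru+N(u)$, with $N$ of second order. Since $\mathcal Rf=0$, the equation $F(f+g)\equiv1$ becomes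
$$g=-\mathcal R^{-1}N(f+g),\tag{3}$$
a fixed-point equation. The difficulty is that $N$ contains a derivative of $u$ and $\mathcal R^{-1}$ is unbounded, so it is not clear that the right side maps any function space to itself. We first treat bodies of revolution, where everything is visible in power-series coefficients; that already settles the problem. Then we remove the rotational symmetry.

## 4. Bodies of revolution: the statement

**Definition (the space $A_R$).** For $R\ge1$, $A_R$ is the Banach space of real power series $u(z)=\sum_{n\ge0}u_nz^n$ with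
$$\|u\|=\|u\|_R:=\sum_{n}(n+1)R^n|u_n|<\infty .$$

*Example.* $\|\varepsilon z\|_2=4|\varepsilon|$. The series of $1/(3-z)$ lies in $A_2$, since $\sum(n+1)2^n3^{-n-1}<\infty$, but not in $A_3$.

This is a weighted $\ell^1$ norm, so $\|u\|=\|u_{even}\|+\|u_{odd}\|$. Also $\sum R^n|u_n|\le\|u\|$ and $\sum nR^n|u_n|\le\|u\|$; the factor $n+1$ means that the norm controls one derivative. In particular $u\in C^1[-1,1]$.

**Theorem 1.** Let $R\ge1$. For every odd $f\in A_R$ with $\|f\|\le\frac1{20}$ there is exactly one even $g\in A_R$ with $\|g\|\le\frac1{20}$ such that $\rho(x)=e^{(f+g)(x_3)}$ satisfies $F\equiv1$. If $R\ge2$, then $K_f=\{rx:x\in S^2,\ 0\le r\le\rho(x)\}$ is a convex body with real-analytic boundary, containing $0$ in its interior, with $\operatorname{Length}(P\cap\partial K_f)=2\pi$ for all $P\in\mathbf{Gr}_2(\mathbf R^3)$. If $f\ne0$, then $K_f\neq\mathbf B^3$.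

For example, take $R=2$ and $f(z)=\varepsilon z$ with $0<|\varepsilon|\le\frac1{80}$. So the answer to the problem is yes.

## 5. Diagonalizing by powers of $a$: proof of Theorem 1

**Step 1: expand $F$ in powers of $a$.** The purpose is to turn $F(u)\equiv1$ into an equation between power series in which the Funk transform becomes a diagonal factor that can be divided out.

Let $P=\xi^\perp$ and $a=\sqrt{1-\xi_3^2}\in[0,1]$; every $a\in[0,1]$ occurs. Choose an orthonormal basis $e_1,e_2$ of $P$ with $(e_1)_3=0$ and $(e_2)_3=a$. On $x(t)=\cos t\,e_1+\sin t\,e_2$ we have $x_3=a\sin t$. So for $u=u(x_3)$ with $\|u\|\le\frac1{10}$, $F(u)(P)$ depends only on $a$: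
$$F(u)(a)=\frac1{2\pi}\int_0^{2\pi}e^{u(a\sin t)}\sqrt{1+p^2}\,dt,\qquad p=a\cos t\;u_z(a\sin t)=\cos t\sum_{m\ge1}m u_m a^m\sin^{m-1}t,\tag{4}$$
and $|p|\le\sum m|u_m|\le\|u\|<1$. With $b_j=\binom{1/2}{j}$, expand $e^u\sqrt{1+p^2}=\sum_{k,j\ge0}\frac{b_j}{k!}u^kp^{2j}$ and insert the series of $u$ and $p$:
$$F(u)(a)=\sum_{k,j}\frac{b_j}{k!}\sum_{\substack{n_1,\dots,n_k\ge0\\ m_1,\dots,m_{2j}\ge1}}\prod_iu_{n_i}\prod_im_iu_{m_i}\;a^N\,\frac1{2\pi}\int_0^{2\pi}\cos^{2j}t\,\sin^{N-2j}t\,dt,\tag{5}$$
where $N=\sum n_i+\sum m_i\ge2j$. The sum converges absolutely: the integrals are at most $1$ in absolute value, so the absolute values add up to at most $\sum_{k,j}\frac{|b_j|}{k!}\|u\|^{k+2j}$, and $|b_j|\le1$, $\|u\|<1$.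

Now the integrals. If $N$ is odd, the integrand is odd under $t\mapsto-t$, and the integral vanishes. Let $N=2m$. Integrating by parts with $\cos t\sin^{2m-2j}t=\frac{d}{dt}\frac{\sin^{2m-2j+1}t}{2m-2j+1}$ gives, for $1\le j\le m$,
$$\int_0^{2\pi}\cos^{2j}t\,\sin^{2m-2j}t\,dt=\frac{2j-1}{2m-2j+1}\int_0^{2\pi}\cos^{2j-2}t\,\sin^{2m-2j+2}t\,dt.\tag{6}$$
For $j=1$ this says $\int\sin^{2m-2}-\int\sin^{2m}=\frac1{2m-1}\int\sin^{2m}$, that is, $\int\sin^{2m}=\frac{2m-1}{2m}\int\sin^{2m-2}$. So the average of $\sin^{2m}$ is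
$$c_m=\frac{(2m-1)!!}{(2m)!!}>0,\qquad(-1)!!=0!!=1,$$
and iterating (6), the average of $\cos^{2j}\sin^{2m-2j}$ is $c_mr_{m,j}$ with
$$r_{m,j}=\frac{(2j-1)!!\,(2m-2j-1)!!}{(2m-1)!!}\quad(0\le j\le m),\qquad r_{m,0}=1,\qquad \frac{r_{m,j}}{r_{m,j-1}}=\frac{2j-1}{2m-2j+1}.\tag{7}$$

In (5) the pair $(k,j)=(0,0)$ contributes $1$, and $(1,0)$ contributes $\sum_mc_mu_{2m}a^{2m}$; this is $\mathcal R$, acting on $z^{2m}$ as multiplication by $c_m$. Collect the rest, with $c_m$ removed, in
$$Q(u)(z)=\sum_{(k,j)\ne(0,0),(1,0)}\frac{b_j}{k!}\sum_{N\text{ even}}r_{N/2,j}\prod_iu_{n_i}\prod_im_iu_{m_i}\;z^N=\sum_mQ_{2m}z^{2m}.\tag{8}$$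
Each coefficient converges absolutely, because (5) does and $c_m>0$. Then for $a\in[0,1]$
$$F(u)(a)=1+\sum_mc_m\,(u_{2m}+Q_{2m})\,a^{2m}.$$
A convergent power series vanishing on $[0,1]$ has zero coefficients, and $c_m>0$, so
$$F(u)\equiv1\iff u_{even}+Q(u)=0.\tag{9}$$

This is (3) in coordinates: the unbounded operator $\mathcal R^{-1}$ has been cancelled against the same numbers $c_m$ inside $N$.

**Where the crude estimate stops.** To run a contraction we need $\|Q(u)\|\le C\|u\|^2$ in $A_R$. The obvious try is $0\le r_{m,j}\le1$. Look at $u=\alpha z+\beta z^m$ with $m\ge3$ odd. The $(0,1)$ term of $Q$ contains $\frac12\cdot2\,r\,\alpha\,(m\beta)z^{m+1}$ with $r=r_{(m+1)/2,1}$. Bounding $r$ by $1$ bounds its norm by $(m+2)\,m\,R^{m+1}|\alpha\beta|$, against $\|\alpha z\|\|\beta z^m\|=2(m+1)R^{m+1}|\alpha\beta|$. A factor of order $m$ is lost; it is the derivative in $p$. Dropping the weight $n+1$ from the norm does not help: for $u=\beta z^m$ the $(0,1)$ term is $\frac12r_{m,1}m^2\beta^2z^{2m}$, and $r_{m,1}=\frac1{2m-1}$, so it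 still exceeds $(R^m|\beta|)^2$ by an unbounded factor.

What rescues the estimate with the weight $n+1$ is the true size of $r$. In the first example, (7) gives $r=\frac1m$, and the lost factor comes back. By (6) this gain is an integration by parts along the great circle; we shall see it again in Section 10. The next step shows that it works in every term.

**Step 2: $Q$ is $\frac12$-Lipschitz on $\|u\|\le\frac1{10}$.** This is the estimate on which the contraction rests. First we bound $(N+1)r_{N/2,j}$, where $N+1$ is the weight of the output.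

- *$j=0$.* Here $(N+1)r_{N/2,0}=N+1=1+\sum n_i\le\prod(n_i+1)$.
- *$j\ge1$.* Claim:
$$(N+1)\,r_{N/2,j}\le2j+1.\tag{10}$$
Let $N=2m$, so $j\le m$. If $j=m$, then $r_{m,m}=1$ and $N+1=2j+1$. If $1\le j\le m-1$ (so $m\ge2$), the ratio in (7) is $\le1$ exactly when $j\le\frac{m+1}2$, so $r_{m,j}$ first decreases and then increases in $j$. Since also $r_{m,j}=r_{m,m-j}$, its maximum over $1\le j\le m-1$ is the end value $r_{m,1}=\frac1{2m-1}$. Hence $(N+1)r\le\frac{2m+1}{2m-1}\le\frac53\le2j+1$.

Next, $|b_j|(2j+1)\le\frac32$ for $j\ge1$. Equality holds at $j=1$, where $b_1=\frac12$. The ratio of consecutive terms, using $|b_{j+1}|/|b_j|=\frac{2j-1}{2j+2}$, is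
$$\frac{(2j-1)(2j+3)}{(2j+2)(2j+1)}=\frac{4j^2+4j-3}{4j^2+6j+2}<1 .$$

The $(k,j)$ term of $Q$ is the value at $(u,\dots,u)$ of the $(k+2j)$-linear map obtained by putting different series in the slots. Use $R^N=\prod R^{n_i}\prod R^{m_i}$. For $j=0$, $k\ge2$, the norm of the output is at most
$$\frac1{k!}\sum\prod_i(n_i+1)R^{n_i}|w^{(i)}_{n_i}|=\frac1{k!}\prod_i\|w^{(i)}\| .$$
For $j\ge1$, by (10) it is at most
$$\frac{|b_j|(2j+1)}{k!}\prod_i\Big(\sum_nR^n|w^{(i)}_n|\Big)\prod_i\Big(\sum_mmR^m|\tilde w^{(i)}_m|\Big)\le\frac{3}{2\,k!}\prod_i\|w^{(i)}\|\prod_i\|\tilde w^{(i)}\| .$$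
For a $d$-linear map $M$ of norm $\mu$ and $\|u\|,\|v\|\le\delta$, the telescoping sum
$$M(u,\dots,u)-M(v,\dots,v)=\sum_{i=1}^dM(\underbrace{v,\dots,v}_{i-1},u-v,u,\dots,u)$$
has norm at most $\mu\,d\,\delta^{d-1}\|u-v\|$, and $d\,\delta^{d-1}$ is the derivative of $\delta^d$. Summing over $(k,j)$ gives, for $\delta<1$,
$$\|Q(u)-Q(v)\|\le\varphi'(\delta)\|u-v\|,\qquad\varphi(\delta)=\sum_{k\ge2}\frac{\delta^k}{k!}+\frac32\sum_{k\ge0,\,j\ge1}\frac{\delta^{k+2j}}{k!}=e^\delta-1-\delta+\tfrac32e^\delta\frac{\delta^2}{1-\delta^2}.$$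
At $\delta=\frac1{10}$,
$$\varphi'(\delta)=e^\delta-1+\tfrac32e^\delta\Big(\frac{\delta^2}{1-\delta^2}+\frac{2\delta}{(1-\delta^2)^2}\Big)<0.106+1.659\,(0.0102+0.2042)<\tfrac12.\tag{11}$$

**Step 3: the fixed point.** This step produces $g$ and its uniqueness. Let $f$ be odd with $\|f\|\le\frac1{20}$. The even $g\in A_R$ with $\|g\|\le\frac1{20}$ form a complete metric space $X$. On $X$ consider $g\mapsto-Q(f+g)$. Here $\|f+g\|\le\frac1{10}$, and $Q(f+g)$ is even since only even powers occur in (8). As $Q(0)=0$, (11) gives $\|Q(f+g)\|\le\frac12\|f+g\|\le\frac1{20}$, so $X$ is mapped to itself; by (11) again the map is a $\frac12$-contraction. It has exactly one fixed point, and by (9) the fixed points are exactly the $g\in X$ with $F(f+g)\equiv1$.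

**Step 4: convexity and analyticity for $R\ge2$.** This step turns the solution into a convex body. Put $u=f+g$. Along a great circle, suitably parametrized, $x_3=a\sin t$, so
$$u''=a^2\cos^2t\,u_{zz}-a\sin t\,u_z\le\sum\big(n(n-1)+n\big)|u_n|=\sum n^2|u_n| .$$
Since $n\le2^{n-1}$ for $n\ge1$, $n^2\le n(n+1)\le2^{n-1}(n+1)$, so $u''\le\frac12\sum(n+1)2^n|u_n|\le\frac12\|u\|\le\frac1{20}<1$. By the criterion of Section 2, $K_f$ is convex. The series $u$ is analytic on $|z|<R$ and $R\ge2$, so $\rho$ is positive and real-analytic on $S^2$. The boundary is the zero set of $|y|-\rho(y/|y|)$, whose radial derivative is $1$, so it is a real-analytic surface. The origin is interior since $\min\rho>0$. Finally, if $f\ne0$ then $u$ has nonzero odd part, so $\rho\not\equiv1$ and $K_f\ne\mathbf B^3$; such a $K_f$ is not even origin-symmetric. $\blacksquare$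

From $\|g\|\le\frac12(\|f\|+\|g\|)$ we get $\|g\|\le\|f\|$, so $|\log\rho|\le2\|f\|$: the bodies can be taken as close to $\mathbf B^3$ as we like.

**The case $f=\varepsilon z$ by hand.** The constant coefficient of (9) reads $u_0+(e^{u_0}-1-u_0)=0$, so $u_0=0$. With $u_0=0$, the terms of (8) with $N=2$ are $(k,j)=(2,0)$, giving $\frac12u_1^2=\frac{\varepsilon^2}2$, and $(0,1)$, giving $\frac12r_{1,1}u_1^2=\frac{\varepsilon^2}2$. So $g_2=-\varepsilon^2$ and
$$\log\rho=\varepsilon x_3-\varepsilon^2x_3^2+\cdots .$$
For $N=4$, with $u_1=\varepsilon$, $u_2=-\varepsilon^2$, $u_3=0$, and $r_{2,1}=\frac13$, $r_{2,2}=1$, $b_2=-\frac18$: the terms with $j=0$ give $\big(\frac12-\frac12+\frac1{24}\big)\varepsilon^4$; those with $j=1$ give $\frac16\big(4-5+\frac12\big)\varepsilon^4$ for $k=0,1,2$; and $(0,2)$ gives $-\frac18\varepsilon^4$. The sum is $-\frac16\varepsilon^4$, so $g_4=\frac16\varepsilon^4$.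

## 6. Analytic bodies of revolution without smallness

The uniqueness half of Theorem 1 has a consequence in which nothing is assumed small. The reason is that restricting to planes with small $a$ has the effect of rescaling $z$.

**Theorem 2.** Let $\log\rho_i=u_i(x_3)$, $i=1,2$, with $u_i\in C^1[-1,1]$ real-analytic on $(-1,1)$ and $F(u_i)\equiv1$. If $u_1,u_2$ have the same odd part, then $u_1=u_2$. In particular, an origin-symmetric body of revolution of this class with the property is $\mathbf B^3$.

*Proof.* Taking $a=0$ in (4) gives $e^{u_i(0)}=1$, so $u_i(0)=0$. For $\eta\in(0,1)$ put $u_{i,\eta}(z)=u_i(\eta z)$. In (4) for $u_{i,\eta}$ the exponent is $u_i(\eta a\sin t)$ and $p=\eta a\cos t\,(u_i)_z(\eta a\sin t)$, so $F(u_{i,\eta})(a)=F(u_i)(\eta a)=1$ for $a\in[0,1]$. If $u_i=\sum u_{i,n}z^n$ near $0$, then for small $\eta$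
$$\|u_{i,\eta}\|_1=\sum_{n\ge1}(n+1)\eta^n|u_{i,n}|,$$
which tends to $0$ with $\eta$ because the constant term vanishes. So for small $\eta$ the norm is at most $\frac1{20}$, hence so are the norms of the odd and even parts. The functions $u_{1,\eta}$ and $u_{2,\eta}$ have the same odd part, so uniqueness in Theorem 1 with $R=1$ gives $u_{1,\eta}=u_{2,\eta}$. Thus $u_1=u_2$ near $0$, on $(-1,1)$ by analyticity, and on $[-1,1]$ by continuity. For an origin-symmetric body $u_1$ is even; compare with $u_2=0$. $\blacksquare$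

So the first guess is correct inside this symmetric class.

## 7. Small solutions without rotational symmetry: statements and a derivative count

From here on all spheres and groups carry probability Haar measures. For $w\in L^2(S^2)$ with harmonic components $w_l$ (of degree $l$) put
$$\|w\|_{H^s}^2=\sum_l(l+1)^{2s}\|w_l\|_{L^2}^2 .$$
*Example.* $w=x_3$ has only $l=1$ and $\|w\|_{L^2}^2=\frac13$, so $\|w\|_{H^s}=2^s/\sqrt3$.

Let $L_iu(x)=D_{e_i\times x}u$ be the derivative along the rotation about the $i$-th axis, $i=1,2,3$. For a word $\alpha$ in the letters $1,2,3$ let $L^\alpha$ be the corresponding product and $|\alpha|$ the length of the word. Put $\|u\|_{C^2}=\max_{|\beta|\le2}\sup|L^\beta u|$.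

**Theorem 3 (existence and classification).** Let $s\ge5$ be an integer. There is $\delta>0$ such that for every odd $f\in H^s(S^2)$ with $\|f\|_{H^s}\le\delta$ there is exactly one even $g=G(f)\in H^s(S^2)$ with $\|g\|_{H^s}\le\delta$ for which $\rho=e^{f+g}$ is the radial function of a convex body all of whose central plane sections have perimeter $2\pi$. Consequently, among $u=\log\rho$ with $\|u_{odd}\|_{H^s},\|u_{even}\|_{H^s}\le\delta$, the bodies with the property are exactly those with radial functions $e^{f+G(f)}$, $f$ odd, $\|f\|_{H^s}\le\delta$. Moreover $\|G(f)\|_{H^s}=O(\|f\|_{H^s}^2)$.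

**Theorem 4 (local uniqueness).** There is $\varepsilon>0$ such that if $\|u\|_{C^2},\|v\|_{C^2}\le\varepsilon$, $u-v$ is even, and $F(u)=F(v)$ (equal perimeters of all central sections, not necessarily constant), then $u=v$. In particular, an origin-symmetric body with $\|\log\rho\|_{C^2}\le\varepsilon$ and all central section perimeters $2\pi$ is $\mathbf B^3$.

We want to solve (3) in $H^s$. Count derivatives naively. If $u\in H^s$, the integrand in (1) contains $u'$, which has $s-1$ derivatives in $L^2$. Averaging over great circles gains half a derivative, as Lemma 1 will show, and $\mathcal R^{-1}$ gives this half back. On this count $-\mathcal R^{-1}N(f+g)$ lies only in $H^{s-1}$: one derivative is missing, and the iteration cannot be repeated in one space. This is the factor $m$ of Section 5. There the integration by parts (6) recovered it. Two things are needed to imitate that: a space where "average over a great circle" and "derivative along a great circle" make sense for integrands depending on both the point and the direction,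 and the half-derivative gain for such integrands.

## 8. Lifting the averages to $SO(3)$

Write the elements of $SO(3)$ as right-handed orthonormal frames $A=(x,\tau,\nu)$, $\nu=x\times\tau$. A frame is a point $x\in S^2$, a direction $\tau$ at $x$, and the normal $\nu$ of the plane they span. Consider the fields
$$T:\ \dot x=\tau,\ \dot\tau=-x,\ \dot\nu=0;\qquad V:\ \dot x=0,\ \dot\tau=\nu,\ \dot\nu=-\tau .$$
The first moves $x$ along its great circle; the second turns the great circle about $x$. Both have the form $\dot A=AM$ with a constant skew matrix $M$, that is, they are left-invariant and generate right translations; $T$ is rotation about the third axis and $V$ about the first.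

A function $u$ on $S^2$ is lifted to $SO(3)$ as $u(x)$. Let $I$ be averaging over the $2\pi$-periodic flow of $T$. Frames with the same $\nu$ form one $T$-orbit, so $Ih$ depends only on $\nu$; we regard it as a function on $S^2$. Clearly $I(Th)=0$, hence $I[b\,Th]=-I[(Tb)\,h]$: this is integration by parts along great circles. With $\Psi(y,p)=e^y\sqrt{1+p^2}$, (1) reads
$$F(u)(\nu^\perp)=I[\Psi(u,Tu)](\nu),\qquad\mathcal Rw=I[w].\tag{12}$$

Let $L_i$ also denote the fields on $SO(3)$ generating left translations by rotations about $e_i$. Left and right translations commute, so the $L_i$ commute with $T,V,I$. They act on functions of $x$ alone, and on functions of $\nu$ alone, as the $L_i$ of Section 7. Since $\tau=\nu\times x=\sum_i\nu_i\,e_i\times x$ and $T\nu=0$,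
$$Tu=\sum_i\nu_iL_iu,\qquad T^2u=\sum_{i,j}\nu_i\nu_jL_jL_iu,\qquad V\nu_i=-\tau_i,\qquad Vu=0.\tag{13}$$

*Example.* For $u=x_3$: $L_1u=x_2$, $L_2u=-x_1$, $L_3u=0$, so (13) gives $Tu=\nu_1x_2-\nu_2x_1=(\nu\times x)_3=\tau_3$. Then $T^2u=-x_3$ and $VTu=\nu_3$, as the definitions of the fields say directly.

The consequence we use all the time: *applying $V$ to a function built from $\nu$ and the $L^\beta u(x)$ only hits the $\nu$'s and does not raise the order of differentiation of $u$.* For instance $VTu=-\sum\tau_iL_iu$ and $VT^2u=-\sum(\tau_i\nu_j+\nu_i\tau_j)L_jL_iu$, with $|\tau|=|\nu|=1$. So $V$-derivatives are free.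

## 9. Half a derivative from averaging over great circles

**Lemma 1.** If $h,Vh\in L^2(SO(3))$, then $\|Ih\|_{H^{1/2}(S^2)}\le C_0(\|h\|_{L^2}^2+\|Vh\|_{L^2}^2)^{1/2}$. The Funk transform satisfies $\|w\|_{H^s}\le2\|\mathcal Rw\|_{H^{s+1/2}}$ for even $w$ and all $s\ge0$. It annihilates odd functions and is an isomorphism $H^s_{even}\to H^{s+1/2}_{even}$.

*Proof.*

**Step 1: reduce to one irreducible representation.** The purpose is to replace the operators $I$ and $V$ by finite matrices. By Peter–Weyl, $L^2(SO(3))=\bigoplus_lE_l$, where $E_l$ is spanned by the matrix coefficients of $V_l$, the space of harmonics of degree $l$. Under right translation $E_l$ is an orthogonal sum of $2l+1$ copies of $V_l$. Since $T,V,I$ come from right translations, they act copy by copy. If $w_l$ is a harmonic of degree $l$, the function $A\mapsto w_l(\nu)=w_l(Ae_3)$ lies in $E_l$: for an orthonormal basis $(Y_k)$ of $V_l$ we have $w_l(Ay)=\sum_k\langle w_l\circ A,Y_k\rangle Y_k(y)$, a combination of matrix coefficients; put $y=e_3$. So the $E_l$-component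 of $Ih$ is its component of degree $l$, with the same $L^2$ norm on $SO(3)$ and on $S^2$. It remains to bound $I$ on each copy by a multiple of $(l+1)^{-1/2}$.

**Step 2: compute the overlap of a zonal harmonic with the weight vectors of $V$.** On a copy of $V_l$, $T$ and $V$ are infinitesimal rotations about perpendicular axes $\mathbf a\perp\mathbf b$. Let $(v_k)_{|k|\le l}$ be an orthonormal basis with $Vv_k=ikv_k$, and let $e$ be the unit zonal harmonic with axis $\mathbf a$. Then $\ker T=\mathbf Ce$, and averaging over the flow of $T$ is the orthogonal projection onto it, so $Ih=\langle h,e\rangle e$. Unit zonal harmonics of degree $l$ whose axes make an angle $\phi$ have inner product $P_l(\cos\phi)$. Rotation about $\mathbf b$ by $\phi$ turns $\mathbf a$ by $\phi$, so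
$$\sum_k|\langle e,v_k\rangle|^2e^{ik\phi}=\langle e^{\phi V}e,e\rangle=P_l(\cos\phi).$$
On the other hand, $\sum_lr^lP_l(\cos\phi)=(1-2r\cos\phi+r^2)^{-1/2}=(1-re^{i\phi})^{-1/2}(1-re^{-i\phi})^{-1/2}$ and $(1-z)^{-1/2}=\sum_pc_pz^p$ with the same $c_p=\frac{(2p-1)!!}{(2p)!!}$ as before. Hence $P_l(\cos\phi)=\sum_{p+q=l}c_pc_qe^{i(p-q)\phi}$. Comparing coefficients, $|\langle e,v_k\rangle|^2=c_pc_q$ with $p+q=l$, $p-q=k$, and it is $0$ if $k\not\equiv l$ mod $2$.

**Step 3: bound the overlap.** We want decay in $l$, at a small price in $k$. From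
$$c_p^2=\frac1{2p+1}\prod_{i\le p}\frac{(2i-1)(2i+1)}{(2i)^2}\le\frac1{2p+1},\tag{14}$$
with $2p+1=l+1+k$ and $2q+1=l+1-k$,
$$|\langle e,v_k\rangle|^2\le\big((l+1+k)(l+1-k)\big)^{-1/2}\le\frac{(1+|k|)^{1/2}}{l+1}.$$
The last inequality holds because $l+1+|k|\ge l+1$ and $(l+1-|k|)(1+|k|)=l+1+|k|(l-|k|)\ge l+1$.

**Step 4: sum, using $Vh$ to pay for large $k$.** For $h=\sum b_kv_k$ in one copy, Cauchy–Schwarz gives
$$\|Ih\|^2=\Big|\sum_kb_k\langle v_k,e\rangle\Big|^2\le\sum_k(1+k^2)|b_k|^2\cdot\sum_k\frac{|\langle v_k,e\rangle|^2}{1+k^2}\le\frac{C_1}{l+1}\big(\|h\|^2+\|Vh\|^2\big),$$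
where $C_1=\sum_{k\in\mathbf Z}\frac{(1+|k|)^{1/2}}{1+k^2}<\infty$. Multiply by $l+1$ and sum over copies and $l$: this is the first claim, with $C_0=\sqrt{C_1}$.

**Step 5: the Funk transform.** The purpose is the exact inverse of the linear part. $\mathcal R$ commutes with rotations, so by Schur's lemma it is a scalar on harmonics of degree $l$. Evaluating on $P_l(x_3)$ at $\nu=e_3$, where the great circle is the equator, shows that the scalar is $P_l(0)$ (Funk–Hecke). The generating function at $\phi=\frac\pi2$ is $(1+r^2)^{-1/2}=\sum_mc_m(-1)^mr^{2m}$, so $P_l(0)=0$ for $l$ odd and $P_{2m}(0)=(-1)^mc_m$. For $m\ge1$,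
$$c_m^2=\frac1{4m}\prod_{i=2}^m\frac{(2i-1)^2}{(2i-2)(2i)}\ge\frac1{4m}$$
(at $m=1$ both sides are $\frac14$, and both sides of the equality change by the factor $\frac{(2m-1)^2}{4m^2}$ from $m-1$ to $m$). Since $m\le2m+1=l+1$, and $c_0=1$, we get $c_m\ge\frac12(l+1)^{-1/2}$ for all $m\ge0$; and $c_m\le(l+1)^{-1/2}$ by (14). The lower bound gives $\|w\|_{H^s}\le2\|\mathcal Rw\|_{H^{s+1/2}}$ for even $w$; together with the upper bound it gives the isomorphism. $\blacksquare$

## 10. The nonlinear remainder loses nothing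

We need two standard facts.

**(a)** $\sum_iL_i^2=\Delta$, and the $L_i$ are skew-adjoint and preserve degrees. So for $w_l$ of degree $l$, $\sum_i\|L_iw_l\|^2=-\langle\Delta w_l,w_l\rangle=l(l+1)\|w_l\|^2$, and by induction $\sum_{|\alpha|=s}\|L^\alpha w_l\|^2=(l(l+1))^s\|w_l\|^2$ (sum over words). Hence $\|L^\beta u\|_{L^2}\le\|u\|_{H^{|\beta|}}$. Since $(l+1)^2\le2l(l+1)$ for $l\ge1$,
$$\|w\|_{H^{s+1/2}}^2\le2^s\Big(\|w\|_{H^{1/2}}^2+\sum_{|\alpha|=s}\|L^\alpha w\|_{H^{1/2}}^2\Big).$$

**(b)** Since $\|w_l\|_\infty\le\sqrt{2l+1}\,\|w_l\|_{L^2}$, Cauchy–Schwarz gives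
$$\|L^\beta u\|_\infty\le\sum_l\sqrt{2l+1}\,(l+1)^{|\beta|}\|u_l\|_{L^2}\le\Big(\sum_l\frac{2l+1}{(l+1)^4}\Big)^{1/2}\|u\|_{H^{|\beta|+2}}=C\|u\|_{H^{|\beta|+2}} .$$
In particular $H^{k+2}\subset C^k$, with uniform convergence of the harmonic expansion and its derivatives up to order $k$.

**Lemma 2.** Let $s\ge5$ be an integer, $\psi(y,p)=\Psi(y,p)-1-y$, and $N(u)=F(u)-1-\mathcal Ru=I[\psi(u,Tu)]$. There is $C_s$ such that for $\|u\|_{H^s},\|v\|_{H^s}\le\kappa\le1$,
$$\|N(u)-N(v)\|_{H^{s+1/2}}\le C_s\,\kappa\,\|u-v\|_{H^s}.$$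

So $N$ maps $H^s$ to $H^{s+1/2}$, and this is what $\mathcal R^{-1}$ needs.

*Proof.*

**Step 1: reduce to a bound on the derivative of $N$.** Assume first that $u,v$ are smooth. Since
$$N(u)-N(v)=\int_0^1DN(v+\theta(u-v))[u-v]\,d\theta,$$
and $\|v+\theta(u-v)\|_{H^s}\le\kappa$, it suffices to show, for smooth $u,h$ with $\|u\|_{H^s}\le1$,
$$\|DN(u)[h]\|_{H^{s+1/2}}\le C\|u\|_{H^s}\|h\|_{H^s},\qquad DN(u)[h]=I[\psi_yh+\psi_pTh],\tag{15}$$
the derivatives of $\psi$ being evaluated at $(u,Tu)$. By (a) and Lemma 1, (15) follows if we write $DN(u)[h]$, and $L^\alpha DN(u)[h]$ for each $|\alpha|=s$, as finite sums of terms $I[B]$ with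
$$\|B\|_{L^2}+\|VB\|_{L^2}\le C\|u\|_{H^s}\|h\|_{H^s}.\tag{16}$$

Write $D_bw=\sum_{|\gamma|\le b}|L^\gamma w|$. By (b), $\|D_2u\|_\infty\le C\|u\|_{H^4}\le C$, so $u$, $Tu$, $T^2u$ are bounded, and so are all derivatives of $\psi$ at $(u,Tu)$. Moreover $\psi,\psi_y,\psi_p$ vanish at $(0,0)$: indeed $\psi_y=e^y\sqrt{1+p^2}-1$ and $\psi_p=e^yp/\sqrt{1+p^2}$. Hence $|\psi_y|+|\psi_p|\le C(|u|+|Tu|)\le C\,D_1u$.

**Step 2: $DN(u)[h]$ itself.** This handles the low-order part of the norm. Here $B=\psi_yh+\psi_pTh$ and, since $Vu=Vh=0$,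
$$VB=\psi_{yp}(VTu)\,h+\psi_{pp}(VTu)\,Th+\psi_pVTh .$$
By (13), $|B|+|VB|\le C\,D_1u\,D_1h$, and the $L^2$ norm is at most $C\|D_1u\|_\infty\|D_1h\|_{L^2}\le C\|u\|_{H^3}\|h\|_{H^1}$.

**Step 3: $L^\alpha DN(u)[h]$ with $|\alpha|=s$.** This is where the missing derivative is recovered. The $L_i$ commute with $I$ and $T$, so $L^\alpha DN(u)[h]=I[L^\alpha(\psi_yh+\psi_pTh)]$, to be expanded by Leibniz and the chain rule. For a single letter,
$$L_i(\psi_yh+\psi_pTh)=\big\{\psi_yL_ih+\psi_pTL_ih\big\}+\big\{\psi_{yy}hL_iu+\psi_{yp}Th\,L_iu+(\psi_{yp}h+\psi_{pp}Th)\,TL_iu\big\}:$$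
the derivative falls on $h$ or on a $u$. For $|\alpha|=s$ there are three kinds of terms. In the first two, $TL^\alpha$ falls on a single function; these terms have $s+1$ derivatives on one factor and must be integrated by parts.

*Kind 1: all of $L^\alpha$ on $h$.* Since $I\circ T=0$,
$$I[\psi_yL^\alpha h+\psi_pTL^\alpha h]=I\big[(\psi_y-T(\psi_p))L^\alpha h\big],\qquad T(\psi_p)=\psi_{py}Tu+\psi_{pp}T^2u .$$
Take $B=(\psi_y-T(\psi_p))L^\alpha h$. The factor in front is at most $C\,D_2u$. Its $V$-derivative is
$$\psi_{yp}VTu-\big(\psi_{pyp}(VTu)Tu+\psi_{py}VTu+\psi_{ppp}(VTu)T^2u+\psi_{pp}VT^2u\big),$$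
again at most $C\,D_2u$ by (13), and $VL^\alpha h=0$. So $|B|+|VB|\le C\,D_2u\,|L^\alpha h|$, with $L^2$ norm at most $C\|u\|_{H^4}\|h\|_{H^s}$.

*Kind 2: all of $L^\alpha$ on one factor $u$.* The terms are $I[\psi_{yy}h\,L^\alpha u+\psi_{yp}Th\,L^\alpha u]$ and
$$I\big[(\psi_{yp}h+\psi_{pp}Th)\,TL^\alpha u\big]=-I\big[T(\psi_{yp}h+\psi_{pp}Th)\,L^\alpha u\big].$$
Here
$$T(\psi_{yp}h+\psi_{pp}Th)=(\psi_{yyp}Tu+\psi_{ypp}T^2u)h+\psi_{yp}Th+(\psi_{ypp}Tu+\psi_{ppp}T^2u)Th+\psi_{pp}T^2h$$
is at most $C\,D_2h$, because $D_2u$ is bounded. The same holds for its $V$-derivative, since $V$ does not raise orders and $VL^\alpha u=0$. The other two coefficients are treated in the same way. So $|B|+|VB|\le C\,D_2h\,|L^\alpha u|$, with $L^2$ norm at most $C\|h\|_{H^4}\|u\|_{H^s}$.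

*Kind 3: all other terms.* Here
$$B=(\partial^\mu\psi)(u,Tu)\prod_iz_i,\qquad z_i\in\{L^{\beta_i}w_i,\ TL^{\beta_i}w_i\},$$
where exactly one $w_i$ is $h$ and the others, at least one, are $u$; moreover $\sum|\beta_i|=s$ and all $|\beta_i|\le s-1$. Now no integration by parts is needed. By (13), $|B|+|VB|\le C\prod_iD_{|\beta_i|+1}w_i$. Put the factor with the largest $|\beta_i|$ in $L^2$; its order is $|\beta_i|+1\le s$, so its norm is at most $C\|w_i\|_{H^s}$. Each remaining $|\beta_i|$ is at most $\lfloor s/2\rfloor$, since together with the largest it is at most $s$. By (b) the sup norms of the remaining factors are at most $C\|w_i\|_{H^{\lfloor s/2\rfloor+3}}\le C\|w_i\|_{H^s}$, because $\lfloor s/2\rfloor+3\le s$ for $s\ge5$. This is where $s\ge5$ is used. Since at least one $w_i$ is $u$ and $\|u\|_{H^s}\le1$, the product is at most $C\|h\|_{H^s}\|u\|_{H^s}$.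

So (16) holds in all cases, and the smooth case is proved.

**Step 4: remove smoothness.** For general $u,v\in H^s$ with norms at most $\kappa$, let $u_n,v_n$ be truncations of the harmonic expansions. They are smooth, have norms at most $\kappa$, and converge in $H^s\subset C^1$. So $N(u_n)\to N(u)$ uniformly. By the smooth case $\|N(u_n)-N(u_m)\|_{H^{s+1/2}}\le C_s\kappa\|u_n-u_m\|_{H^s}$, so $N(u_n)$ is Cauchy in $H^{s+1/2}$, and its limit must be $N(u)$. The same holds for $v$, and the estimate passes to the limit. $\blacksquare$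

## 11. One solution for each small odd function: proof of Theorem 3

**Step 1: rewrite the equation.** This makes (3) precise. $N(u)$ is an even function of $\nu$, since $\nu$ and $-\nu$ define the same plane. For $u=f+g$ with $f$ odd and $g$ even, $\mathcal Ru=\mathcal Rg$, so $F(u)=1+\mathcal Rg+N(f+g)$. As $\mathcal R$ is an isomorphism from $H^s_{even}$ to $H^{s+1/2}_{even}$,
$$F(u)\equiv1\iff g=-\mathcal R^{-1}N(f+g).\tag{17}$$

**Step 2: contraction.** This gives existence and uniqueness of $g$. Choose $\delta\le\frac12$ with $4C_s\delta\le\frac12$, and so small that $\|T^2u\|_\infty<1$ whenever $\|u\|_{H^s}\le2\delta$; the latter is possible by (13) and (b). Let $f$ be odd with $\|f\|_{H^s}\le\delta$. On the complete space of even $g$ with $\|g\|_{H^s}\le\delta$ we have $\|f+g\|_{H^s}\le2\delta\le1$. By Lemma 2 with $\kappa=2\delta$ and $\|\mathcal R^{-1}\|\le2$ (Lemma 1), the map $g\mapsto-\mathcal R^{-1}N(f+g)$ is Lipschitz with constant $2C_s\cdot2\delta\le\frac12$. Since $N(0)=0$, its values are even with norm at most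 $\frac12\|f+g\|_{H^s}\le\delta$. So there is exactly one fixed point $g=G(f)$.

**Step 3: convexity.** This shows that the solution is a body. We have $u=f+g\in H^5\subset C^3$, and along the great circle through $x$ in direction $\tau$ the second derivative is $u''=T^2u<1$. By the criterion of Section 2, $e^u$ is the radial function of a convex body.

**Step 4: classification and size.** If $u$ is any solution with odd and even parts of norm at most $\delta$, then by (17) its even part is a fixed point for its odd part, hence equals $G(u_{odd})$. This gives the uniqueness and the classification. Finally $\|g\|\le\frac12(\|f\|+\|g\|)$ gives $\|g\|\le\|f\|$, so $\|f+g\|\le2\|f\|\le1$. Lemma 2 with $\kappa=2\|f\|$ and $v=0$ gives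
$$\|g\|_{H^s}\le2\|N(f+g)\|_{H^{s+1/2}}\le2C_s\cdot2\|f\|_{H^s}\cdot2\|f\|_{H^s}=O(\|f\|_{H^s}^2).\qquad\blacksquare$$

## 12. Equal perimeters with even difference: proof of Theorem 4

**Step 1: write $F(u)-F(v)$ as a weighted Funk transform of $h=u-v$.** Let $u_\theta=v+\theta h$, so $\|u_\theta\|_{C^2}\le\varepsilon$. Integrating the derivative of $\Psi(u_\theta,Tu_\theta)$ over $\theta\in[0,1]$,
$$0=F(u)-F(v)=I[ah+b\,Th],\qquad a=\int_0^1\Psi_y(u_\theta,Tu_\theta)\,d\theta,\quad b=\int_0^1\Psi_p(u_\theta,Tu_\theta)\,d\theta .$$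
Integrating by parts along the great circles, $I[b\,Th]=-I[(Tb)h]$, so
$$I[Wh]=0,\qquad W=a-Tb,\qquad Tb=\int_0^1\big(\Psi_{py}Tu_\theta+\Psi_{pp}T^2u_\theta\big)\,d\theta .\tag{18}$$
All derivatives have been removed from $h$; two derivatives of $u_\theta$ appear, which is why $C^2$ is the right hypothesis here.

**Step 2: $W$ is close to $1$, and so is its behavior under $V$.** We want to compare $I[Wh]$ with $\mathcal Rh=I[h]$ by Lemma 1, which needs $V$-derivatives. By (13), $W$ is a continuous function built from $\nu$ and $L^\beta u_\theta(x)$, $|\beta|\le2$, smooth in $\nu$. Since $V$ fixes $x$, $VW$ exists, is continuous, and involves the same $L^\beta u_\theta$. Since $\Psi_y(0,0)=1$, we have $|a-1|\le C\varepsilon$ for $\varepsilon\le1$. Each term of $Tb$ has a factor $Tu_\theta$ or $T^2u_\theta$, and each term of $Va$ and $V(Tb)$ has a factor $VTu_\theta$ or $VT^2u_\theta$; all of these are $O(\varepsilon)$. Hence $\|W-1\|_\infty+\|VW\|_\infty\le C\varepsilon$.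

**Step 3: conclude by absorption.** By (18), $\mathcal Rh=I[h]=I[(1-W)h]$. As $Vh=0$, $V\big((1-W)h\big)=-(VW)h$. Lemma 1, with $s=0$ in its second part and $h$ even, gives
$$\|h\|_{L^2}\le2\|\mathcal Rh\|_{H^{1/2}}=2\big\|I[(1-W)h]\big\|_{H^{1/2}}\le2C_0C'\varepsilon\,\|h\|_{L^2}.$$
For $\varepsilon$ small, $2C_0C'\varepsilon<1$ and $h=0$. For the last assertion, take $u=\log\rho$, which is even for an origin-symmetric body, and $v=0$. $\blacksquare$
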